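\title{Perfect images of discretely generated spaces}

\begin{abstract}
A space is discretely generated if every point in the closure of a set lies in the closure of a discrete subset of it, and weakly discretely generated if every non-closed set contains a discrete subset with a closure point outside the set. We construct, in ZFC, a perfect map with finite fibers from a countable discretely generated Hausdorff space onto a countable Hausdorff space that has no isolated points and in which every discrete subspace is closed. Hence neither property is preserved by perfect maps. We also show that the fibers in such an example cannot be bounded in size: a closed continuous image of a discretely generated space under a map with fibers of at most $n$ points, for a fixed $n$, is discretely generated.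
\end{abstract}

\section{Introduction}

All spaces are Hausdorff. A subspace $D$ of a space $X$ is \emph{discrete} if every point of $D$ is isolated in $D$; such a $D$ need not be closed in $X$, as the set $\{1/i:i\ge1\}$ in the real line shows. A space $X$ is \emph{discretely generated} if for every $A\subseteq X$
\[
\overline A=\bigcup\{\overline D: D\subseteq A\text{ and }D\text{ is a discrete subspace of }X\},
\]
and \emph{weakly discretely generated} if for every $A\subseteq X$ that is not closed there is a discrete subspace $D\subseteq A$ with $\overline D\setminus A\neq\emptyset$. In the first case discrete sets compute closures; in the second they detect that a set is not closed. The first property implies the second: if $x\in\overline A\setminus A$ and $D\subseteq A$ is discrete with $x\in\overline D$, then $x\in\overline D\setminus A$.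

A map $f\colon X\to Y$ is \emph{perfect} if it is continuous, closed and surjective and all fibers $f^{-1}(y)$ are compact; then $Y$ is a \emph{perfect image} of $X$. Problem 5.3 of \cite{TGDS} asks whether a perfect image of a (weakly) discretely generated space is again (weakly) discretely generated.

Convergent sequences suggest that the answer should be yes. If a sequence of points of $A$ converges to a point $x\notin A$, then its set of values $D$ is discrete: separate $d\in D$ from $x$ by disjoint open sets; the one around $d$ contains only finitely many terms of the sequence, so a smaller one meets $D$ only in $d$. Thus a space in which closures are given by limits of sequences, for instance a metrizable space, is discretely generated. This stronger property does pass to the image $Y$ of a closed continuous surjection $f\colon X\to Y$. Let $y\in\overline A$ with $A\subseteq Y$. Choose a point $s(a)\in f^{-1}(a)$ for each $a\in A$ and let $S$ be the set of these points. The set $f(\overline S)$ is closed and contains $A$, so $y=f(x)$ for some $x\in\overline S$; a sequence in $S$ converging to $x$ is mapped to a sequence in $A$ converging to $y$.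

Let us repeat the argument with discrete sets in place of sequences. We get a discrete $D\subseteq S$ with $x\in\overline D$, and hence $y\in\overline{f(D)}$. But there is no reason for $f(D)$ to be discrete. This one defect is decisive.

\begin{theorem}\label{thm:A}
There are countable Hausdorff spaces $X,Y$ and a perfect map $f\colon X\to Y$ with all fibers finite such that
\begin{itemize}
\item[(a)] $X$ is discretely generated, hence weakly discretely generated;
\item[(b)] $Y$ has no isolated points and every discrete subspace of $Y$ is closed in $Y$. Hence $Y$ is not weakly discretely generated, and so not discretely generated.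
\end{itemize}
\end{theorem}

So both versions of the question have a negative answer. The fibers of our map have unbounded size, and for discrete generation this is unavoidable.

\begin{theorem}\label{thm:B}
Let $X$ be discretely generated and let $f\colon X\to Y$ be a continuous closed surjection, with $X,Y$ Hausdorff. If $A\subseteq Y$, $y\in\overline A$ and $\sup_{a\in A}|f^{-1}(a)|<\infty$, then $y\in\overline D$ for some discrete $D\subseteq A$. In particular, if for some fixed $n$ we have $|f^{-1}(y)|\le n$ for all $y\in Y$, then $Y$ is discretely generated.
\end{theorem}

The spaces we construct for Theorem~\ref{thm:A} are not claimed to be regular. The question for regular spaces, and the analogue of Theorem~\ref{thm:B} for weak discrete generation, are not settled here.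

We begin with Theorem~\ref{thm:B}, because its proof shows exactly how the argument above loses ground: each repetition uses up one point of every fiber. The rest of the paper builds an example in which large fibers are so dense that losing one point of each makes no difference.

\section{Bounded fibers}

We use the following standard description of closed maps. Let $f\colon X\to Y$ be a surjection.
\begin{equation}\label{eq:closed}
\parbox{0.85\linewidth}{$f$ is closed if and only if for every $y\in Y$ and every open $W\supseteq f^{-1}(y)$ there is an open $V\ni y$ with $f^{-1}(V)\subseteq W$.}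
\end{equation}
If $f$ is closed, take $V=Y\setminus f(X\setminus W)$. Conversely, if $F$ is closed and $y\notin f(F)$, apply the condition to $W=X\setminus F$ to get a neighborhood of $y$ missing $f(F)$.

The next lemma locates the points at which the image of a discrete set can fail to be discrete.

\begin{lemma}\label{lem:image}
Let $f\colon X\to Y$ be a continuous closed surjection, let $D\subseteq X$ be discrete and suppose that $f$ is injective on $D$. Then $F=\overline D\setminus D$ is closed in $X$, and the set
\[
A'=\{a\in f(D): f^{-1}(a)\cap F=\emptyset\}
\]
is a discrete subspace of $Y$.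
\end{lemma}

\begin{proof}
For $d\in D$ there is an open $U\subseteq X$ with $U\cap D=\{d\}$. Then $U\cap\overline D\subseteq\overline{U\cap D}=\{d\}$, because points are closed. So
\begin{equation}\label{eq:U}
\text{each } d\in D \text{ has an open neighborhood } U \text{ with } U\cap\overline D=\{d\}.
\end{equation}
Hence $D$ is open in $\overline D$, and $F$ is closed.

Let $a\in A'$ and let $d$ be the point of $D$ with $f(d)=a$. Choose $U$ for $d$ as in (\ref{eq:U}). Since $f^{-1}(a)$ misses $F$ and $f$ is injective on $D$, we have $f^{-1}(a)\cap\overline D=\{d\}$. Therefore $f^{-1}(a)\subseteq U\cup(X\setminus\overline D)$, which is an open set, and (\ref{eq:closed}) gives an open $V\ni a$ with $f^{-1}(V)\subseteq U\cup(X\setminus\overline D)$. If $b\in V\cap f(D)$, say $b=f(d')$ with $d'\in D$, then $d'\in\overline D\cap f^{-1}(V)\subseteq U$, so $d'=d$ and $b=a$. Thus $V\cap f(D)=\{a\}$.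
\end{proof}

\paragraph{Fibers of at most two points.} Consider first $|f^{-1}(a)|\le2$ for all $a\in A$. Let $y\in\overline A$ and let $D$ be the discrete set of lifts found in the introduction, so that $y\in\overline{f(D)}$. Put $F=\overline D\setminus D$. By Lemma~\ref{lem:image}, the points $a\in f(D)$ whose fiber misses $F$ form a discrete set. If $y$ is in its closure, we are done. Otherwise $y$ is in the closure of the set $A_1$ of those $a\in f(D)$ whose fiber meets $F$. For $a\in A_1$, one of the at most two points of $f^{-1}(a)$ lies in $D$, so $F$ contains exactly one point of that fiber. Now lift $A_1$ a second time, using these points of the closed set $F$. We get a discrete set $D_1\subseteq F$ with $y\in\overline{f(D_1)}$. Since $\overline{D_1}\subseteq F$ has only one point over each $a\in f(D_1)$, no fiber over $f(D_1)$ meets $\overline{D_1}\setminus D_1$, and $f(D_1)$ is discrete by Lemma~\ref{lem:image}. Each pass costs one point of every fiber that remains in play, and this is the general proof.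

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n=\sup_{a\in A}|f^{-1}(a)|$. Suppose, for a contradiction, that $y\notin\overline D$ for every discrete $D\subseteq A$. We construct, for $i=0,\dots,n$, sets $A_i\subseteq A$ and closed sets $F_i\subseteq X$ such that
\[
y\in\overline{A_i}\qquad\text{and}\qquad 1\le|F_i\cap f^{-1}(a)|\le n-i\quad\text{for all }a\in A_i .
\]
For $i=n$ this is absurd, because $y\in\overline{A_n}$ implies $A_n\ne\emptyset$.

Start with $A_0=A$ and $F_0=X$. Given $A_i$ and $F_i$ with $i<n$, choose $s(a)\in F_i\cap f^{-1}(a)$ for each $a\in A_i$ and let $S=\{s(a):a\in A_i\}$. The set $f(\overline S)$ is closed and contains $A_i$, so there is $x\in\overline S$ with $f(x)=y$. As $X$ is discretely generated, there is a discrete $D\subseteq S$ with $x\in\overline D$; then $y\in\overline{f(D)}$ by continuity. The map $f$ is injective on $S$, so Lemma~\ref{lem:image} applies to $D$. Put $F_{i+1}=\overline D\setminus D$, which is closed, and let $A'$ be as in the lemma. Since $A'\subseteq A$ is discrete, $y\notin\overline{A'}$ by assumption. Hence $y\in\overline{A_{i+1}}$, where $A_{i+1}=f(D)\setminus A'$.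

Let $a\in A_{i+1}$. Then $F_{i+1}\cap f^{-1}(a)$ is nonempty because $a\notin A'$. Moreover $\overline D\subseteq F_i$, since $F_i$ is closed and contains $S$, and $s(a)\in D$ was removed. So $F_{i+1}\cap f^{-1}(a)\subseteq(F_i\cap f^{-1}(a))\setminus\{s(a)\}$ has at most $n-i-1$ points.

The last statement of the theorem is the first one applied to every $A\subseteq Y$ and every $y\in\overline A$; the inclusion $\overline D\subseteq\overline A$ for $D\subseteq A$ is trivial.
\end{proof}

If $y\notin A$, nothing is assumed about the fiber $f^{-1}(y)$. Closedness of $f$, however, cannot be dropped: if $Y$ is the space of Theorem~\ref{thm:A}, the identity from $Y$ with the discrete topology onto $Y$ is a continuous bijection from a discretely generated space onto one that is not.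

\section{Splitting the neighborhoods of a rational}\label{sec:sectors}

Theorem~\ref{thm:B} tells us what to look for: in Theorem~\ref{thm:A} the fiber size must be unbounded on every nonempty open subset $U$ of $Y$. Otherwise pick $y\in U$ and put $A=U\setminus\{y\}$; then $y\in\overline A$ because $Y$ has no isolated points, and Theorem~\ref{thm:B} yields a discrete $D\subseteq A$ that is not closed.

We build $Y$ on the set $\mathbb Q$ of rationals. In the rest of the paper, ``open'' and ``closed'' refer to the usual topology of $\mathbb Q$ unless another space is named. For $p\in\mathbb Q$ let $n(p)\ge1$ be the denominator of $p$ in lowest terms. A bounded interval contains only finitely many rationals with denominator at most $N$, so $n$ is unbounded on every nonempty open set.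

The fiber over $p$ will have $n(p)$ points $(p,k)$, $0\le k<n(p)$. To tell them apart, we split the punctured neighborhoods of $p$ into $n(p)$ pieces, one for each point of the fiber. Put $c_j=\sqrt2\cdot2^{-j}$ for $j\in\omega=\{0,1,2,\dots\}$ and
\[
R_j(p)=\{q\in\mathbb Q:c_{j+1}<|q-p|<c_j\},\qquad B_m(p)=\{q\in\mathbb Q:|q-p|<c_m\},
\]
and for $k<n(p)$ (that is, $0\le k<n(p)$) and $m\in\omega$ define the $k$-th \emph{sector} at $p$ (see Figure~\ref{fig:sectors}) by
\[
V_m(p,k)=\bigcup\{R_j(p):j\ge m,\ j\equiv k\pmod{n(p)}\}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm,y=0.9cm]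
\draw (-6.4,0)--(6.4,0);
\foreach \x in {6,3,1.5,0.75,0.375} {\draw (\x,-0.1)--(\x,0.1); \draw (-\x,-0.1)--(-\x,0.1);}
\fill (0,0) circle (1.5pt) node[below=2pt] {$p$};
\node[below] at (4.5,0) {\scriptsize $R_0(p)$};
\node[below] at (-4.5,0) {\scriptsize $R_0(p)$};
\node[below] at (2.25,0) {\scriptsize $R_1(p)$};
\node[below] at (-2.25,0) {\scriptsize $R_1(p)$};
\foreach \a/\b in {3/6,0.75/1.5} {\draw[very thick] (\a,0.8)--(\b,0.8); \draw[very thick] (-\a,0.8)--(-\b,0.8);}
\foreach \a/\b in {1.5/3,0.375/0.75} {\draw[very thick] (\a,1.6)--(\b,1.6); \draw[very thick] (-\a,1.6)--(-\b,1.6);}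
\fill (0,0.8) circle (1.8pt);
\fill (0,1.6) circle (1.8pt);
\node[right] at (6.5,0.8) {$V_0(p,0)$};
\node[right] at (6.5,1.6) {$V_0(p,1)$};
\end{tikzpicture}
\caption{The two sectors at a rational $p$ with denominator $2$. The sets $R_j(p)$ shrink to $p$ and are dealt out alternately. The heavy segments at the lower level show $V_0(p,0)=R_0(p)\cup R_2(p)\cup\cdots$, those at the upper level $V_0(p,1)=R_1(p)\cup R_3(p)\cup\cdots$; only the first two pieces of each sector are drawn. The dots stand for the two points $(p,0)$ and $(p,1)$ of the fiber over $p$.}
\label{fig:sectors}
\end{figure}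

Since the numbers $c_j$ are irrational, every $q\neq p$ with $|q-p|<c_0$ lies in exactly one $R_j(p)$, and each $R_j(p)$ is both open and closed. Hence:
\begin{itemize}
\item[(V1)] $B_m(p)$ is the disjoint union of $\{p\}$ and the sectors $V_m(p,k)$, $k<n(p)$;
\item[(V2)] $V_m(p,k)$ is open, does not contain $p$, and decreases as $m$ grows;
\item[(V3)] $V_m(p,k)\cap V_{m'}(p,k')=\emptyset$ if $k\ne k'$;
\item[(V4)] $V_m(p,k)\cup\{p\}$ is closed, since its complement is the union of $\{q:|q-p|>c_0\}$ and the remaining sets $R_j(p)$.
\end{itemize}

\paragraph{The idea on one point.} Suppose for the moment that $X=\{(p,k):p\in\mathbb Q,\ k<n(p)\}$, that $f(p,k)=p$, and that the basic neighborhoods of $(p,k)$ are the sets $\{(p,k)\}\cup f^{-1}(V_m(p,k))$. So $(p,k)$ is approached only through the $k$-th sector at $p$. Let $p=\frac12$, with $n(p)=2$, and let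
\[
e_i=\tfrac12+2^{-(2i+1)}\qquad(i\ge1).
\]
Since $c_{j+1}<2^{-j}<c_j$, we have $e_i\in R_{2i+1}(\frac12)\subseteq V_0(\frac12,1)$. The set $E=\{\frac12\}\cup\{e_i:i\ge1\}$ is not discrete in $\mathbb Q$. But lift it to $X$ by choosing a point $(q,t(q))$ over each $q\in E$. If $t(\frac12)=0$, the lift is discrete, because $E$ misses the sector $V_0(\frac12,0)$ and the $e_i$ are isolated in $E$. If $t(\frac12)=1$, the lifted sequence converges to $(\frac12,1)$. In general a lift is discrete as soon as \emph{each $e\in E$ has a neighborhood in which $E$ misses one sector at $e$, the one numbered $t(e)$}. A discrete set in $\mathbb Q$ has to miss, near each of its points, all the sectors at that point.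

One can go on. Let $t(\frac12)=0$. The point $e_i$ has denominator $2^{2i+1}\ge8$. Attach to $e_i$ a sequence of points with denominator at least $2$ that converges to $e_i$ within a sector $V_m(e_i,k)$ with $k\ne t(e_i)$, where $m$ is so large that $B_m(e_i)\subseteq R_{2i+1}(\frac12)$. The new points stay in the sector $V_0(\frac12,1)$ at $\frac12$, so $V_0(\frac12,0)$ is still missed, and they stay out of $V_m(e_i,t(e_i))$. Attaching sequences to the new points, and so on for infinitely many generations, we can reach a set without isolated points whose lift is discrete. If at each $e$ all sectors except number $t(e)$ are used, the resulting set accumulates at each of its points $e$ through $n(e)-1$ of the $n(e)$ sectors: in this sense it is almost as large as $\mathbb Q$ itself.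

\paragraph{What remains to be arranged.} The usual topology of $\mathbb Q$ has many discrete sets that are not closed. We will make them closed by declaring closed every member of a suitable ideal $\mathcal I$ of subsets of $\mathbb Q$ (a family closed under subsets and finite unions). We need three things of $\mathcal I$.
\begin{itemize}
\item[(i)] It contains the finite sets but no nonempty open set. Then $Y$ has no isolated points.
\item[(ii)] A set that is locally in $\mathcal I$ is in $\mathcal I$. Then discrete subspaces of $Y$ belong to $\mathcal I$.
\item[(iii)] If $C\notin\mathcal I$ and $t(q)<n(q)$ is chosen for every $q\in C$, then some $E\subseteq C$ with $E\notin\mathcal I$ misses, near each $e\in E$, the sector numbered $t(e)$. Then large sets in $X$ have large discrete subsets.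
\end{itemize}

\section{Rich sets and thin sets}\label{sec:rich}

For $S\subseteq\mathbb Q$ and $p\in\mathbb Q$ let
\[
L_p(S)=\{k<n(p):S\cap V_m(p,k)\neq\emptyset\text{ for all }m\}
\]
be the set of (numbers of) sectors through which $S$ accumulates at $p$. If $p\in O$ and $O$ is open, then $V_m(p,k)\subseteq B_m(p)\subseteq O$ for large $m$, and so
\begin{equation}\label{eq:local}
L_p(S\cap O)=L_p(S).
\end{equation}

Requirement (iii) dictates how to measure size. If we called $C$ large when it accumulates at each of its points through a fixed number $r$ of sectors, then passing to $E$ might leave only $r-1$ of them; for $r=1$, with $t(q)$ the only available sector at each $q$, the set $E$ would accumulate at none of its points. A measure of size that is insensitive to the loss of one sector at each point is this: the number of sectors is unbounded near every point of the set.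

\begin{definition}
A set $S\subseteq\mathbb Q$ is \emph{rich} if for every open $O$ with $O\cap S\ne\emptyset$ and every $N\in\mathbb N$ there is $q\in O\cap S$ with $|L_q(S)|\ge N$. A set is \emph{thin} if it has no nonempty rich subset. The family of thin sets is denoted by $\mathcal I$.
\end{definition}

The empty set is rich, which is why thinness speaks of nonempty subsets.

\begin{lemma}\label{lem:rich}
\begin{itemize}
\item[(a)] If $S$ is rich and $O$ is open, then $S\cap O$ is rich.
\item[(b)] Every nonempty open subset of $\mathbb Q$ is rich, hence not thin. Finite sets are thin.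
\item[(c)] $\mathcal I$ is an ideal.
\item[(d)] If every $a\in D$ has an open neighborhood $O_a$ with $D\cap O_a\in\mathcal I$, then $D\in\mathcal I$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $N\in\mathbb N$. If $O'$ is open and meets $S\cap O$, there is $q\in S\cap O\cap O'$ with $|L_q(S)|\ge N$, and $L_q(S\cap O)=L_q(S)$ by (\ref{eq:local}).

(b) Let $O$ be open and $q\in O$. All sectors at $q$ are nonempty, so $L_q(O)=L_q(\mathbb Q)$ has $n(q)$ elements by (\ref{eq:local}), and $n$ is unbounded on every nonempty open set. If $S$ is finite, all sets $L_q(S)$ are empty, so a nonempty finite set is not rich; thus a finite set has no nonempty rich subset.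

(c) Subsets of thin sets are thin. Suppose $S$ and $T$ are thin but $S\cup T$ contains a nonempty rich set $R$. Replacing $S,T$ by $S\cap R,T\cap R$, we may assume $R=S\cup T$. If an open set $G$ meets $R$, then $G\cap R$ is nonempty and rich by (a), so it is contained neither in $T$ nor in $S$; hence
\[
\text{every open set that meets } R \text{ meets both } S \text{ and } T .
\]
Applied to $G=V_m(q,k)$ this gives $L_q(S)=L_q(T)=L_q(R)$ for all $q\in\mathbb Q$; applied to $G=\mathbb Q$ it gives $S\ne\emptyset$.

The set $S$ is nonempty and thin, so it is not rich: there are an open $O$ meeting $S$ and a number $N$ such that $|L_q(R)|=|L_q(S)|<N$ for all $q\in O\cap S$. The open set $O$ meets $T$ as well, and $O\cap T$ is thin and nonempty, so it is not rich either: there are an open $O'\subseteq O$ meeting $T$ and a number $N'$ such that $|L_q(R)|=|L_q(T)|=|L_q(O\cap T)|<N'$ for all $q\in O'\cap T$, where the second equality is (\ref{eq:local}). As $R$ is rich and meets $O'$, there is $q\in O'\cap R$ with $|L_q(R)|\ge\max(N,N')$. This $q$ is neither in $S$ nor in $T$, a contradiction.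

(d) If $R\subseteq D$ is nonempty and rich and $a\in R$, then $R\cap O_a$ is nonempty, is rich by (a), and is contained in the thin set $D\cap O_a$, a contradiction.
\end{proof}

Thus (i) and (ii) hold. Requirement (iii) is the heart of the matter.

\section{Thinning out a rich set}

\begin{lemma}\label{lem:main}
Let $C\subseteq\mathbb Q$ be nonempty and rich, and let $t\colon C\to\omega$ satisfy $t(q)<n(q)$ for all $q\in C$. Then there are a nonempty rich $E\subseteq C$ and numbers $m_e$ $(e\in E)$ such that
\[
E\cap V_{m_e}(e,t(e))=\emptyset\qquad\text{for all }e\in E .
\]
\end{lemma}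

The construction is the one of Section~\ref{sec:sectors}, with $C$ in place of $\mathbb Q$ and one new point added at a time. The difficulty is that every point, old or new, forbids a whole sector to all the others, while every point must be approached through all the other sectors through which $C$ accumulates at it. The two demands are compatible because of (V4): a forbidden sector is closed up to its vertex, so a point outside it, other than the vertex, has a whole ball outside it.

\begin{proof}
We construct distinct points $e_0,e_1,\dots\in C$ and numbers $m_0,m_1,\dots$ such that $|L_{e_i}(C)|\ge2$ for all $i$ and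
\begin{equation}\label{eq:avoid}
e_j\notin V_{m_i}(e_i,t(e_i))\qquad\text{for all }i\ne j.
\end{equation}
Fix a surjection $j\mapsto(i_j,k_j,s_j)$ from $\omega$ onto $\omega^3$ with $i_j\le j$ for all $j$. (Take a sequence that lists every triple infinitely often, and replace its $j$-th term by $(0,0,0)$ if the first coordinate exceeds $j$.) The triple $(i,k,s)$ is the order to put into $V_s(e_i,k)$ a point $q$ with $|L_q(C)|\ge s+2$.

Since $C$ is nonempty and rich, there is $e_0\in C$ with $|L_{e_0}(C)|\ge2$. Let $m_0=0$.

\emph{Step $j$.} Suppose that $e_0,\dots,e_j$ and $m_0,\dots,m_j$ have been constructed, and let $(i,k,s)=(i_j,k_j,s_j)$. If $k\notin L_{e_i}(C)\setminus\{t(e_i)\}$, replace $k$ by some element of this set, which is nonempty since $|L_{e_i}(C)|\ge2$. For $l\le j$ with $l\ne i$, the point $e_i$ is not in $V_{m_l}(e_l,t(e_l))\cup\{e_l\}$, by (\ref{eq:avoid}) and because $e_i\ne e_l$. These finitely many sets are closed by (V4). So there is $m\ge s$ such that $B_m(e_i)$ is disjoint from all of them. Since $k\in L_{e_i}(C)$, the set $C\cap V_m(e_i,k)$ is nonempty, and it is rich by Lemma~\ref{lem:rich}(a). So it contains a point $q$ with $|L_q(C)|\ge s+2$,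 where (\ref{eq:local}) is used again. Put $e_{j+1}=q$.

We check that $q$ is new and lies in no sector forbidden so far. For $l\le j$ with $l\ne i$, the choice of $m$ gives $q\ne e_l$ and $q\notin V_{m_l}(e_l,t(e_l))$. For $l=i$, we have $q\in V_m(e_i,k)$, which does not contain $e_i$ and, as $k\ne t(e_i)$, is disjoint from $V_{m_i}(e_i,t(e_i))$ by (V3). As $q$ is new, we can choose $m_{j+1}$ with $c_{m_{j+1}}<|q-e_l|$ for all $l\le j$. Then $e_l\notin B_{m_{j+1}}(q)\supseteq V_{m_{j+1}}(q,t(q))$ for $l\le j$, so (\ref{eq:avoid}) persists.

Let $E=\{e_i:i\in\omega\}$ and $m_{e_i}=m_i$. By (\ref{eq:avoid}), and since $e\notin V_{m_e}(e,t(e))$, we have $E\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E$. It remains to show that $E$ is rich. Every triple was treated, so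
\begin{equation}\label{eq:orders}
\parbox{0.85\linewidth}{for all $i$, all $k\in L_{e_i}(C)\setminus\{t(e_i)\}$ and all $s$ there is $q\in E\cap V_s(e_i,k)$ with $|L_q(C)|\ge s+2$.}
\end{equation}
In particular
\begin{equation}\label{eq:loss}
L_e(E)\supseteq L_e(C)\setminus\{t(e)\}\qquad\text{for all }e\in E .
\end{equation}
Let $e_i\in O$ with $O$ open, and let $N\in\mathbb N$. Choose $s\ge N$ with $B_s(e_i)\subseteq O$ and any $k\in L_{e_i}(C)\setminus\{t(e_i)\}$. By (\ref{eq:orders}) there is $q\in E\cap V_s(e_i,k)\subseteq E\cap O$ with $|L_q(C)|\ge N+2$, and then $|L_q(E)|\ge N+1$ by (\ref{eq:loss}).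
\end{proof}

The last line is where unbounded fibers pay off: one sector is lost at each point, and a rich set can afford it.

\section{The spaces $X$ and $Y$ and the map}

\paragraph{The space $Y$.} Its underlying set is $\mathbb Q$, and its topology has the base
\[
\{O\setminus C:O\text{ open in }\mathbb Q,\ C\in\mathcal I\},
\]
which is closed under finite intersections because $\mathcal I$ is an ideal. As $\emptyset\in\mathcal I$, this topology refines the usual one, so $Y$ is Hausdorff. The sets $B_m(p)\setminus C$ with $m\in\omega$, $C\in\mathcal I$ and $p\notin C$ form a neighborhood base at $p$.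

\paragraph{The space $X$.} Its underlying set is $\{(p,k):p\in\mathbb Q,\ k<n(p)\}$, and $f\colon X\to Y$ is given by $f(p,k)=p$. The neighborhoods of $(p,k)$ should reach into the $k$-th sector only, and for $f$ to be continuous we must be able to delete the preimages of thin sets from them. So for $m\in\omega$ and $C\in\mathcal I$ put
\[
N(p,k,m,C)=\{(p,k)\}\cup f^{-1}\bigl(V_m(p,k)\setminus C\bigr).
\]
We claim that these sets form a base of a topology in which the sets $N(q,l,m,C)$, with $m\in\omega$ and $C\in\mathcal I$, form a neighborhood base at $(q,l)$. First, every $N(p,k,m,C)$ that contains $(q,l)$ contains some $N(q,l,m',C')$. Indeed, if $q=p$, then $l=k$, because $p\notin V_m(p,k)$, and there is nothing to prove. If $q\ne p$, then $q\in V_m(p,k)\setminus C$; for $m'$ with $B_{m'}(q)\subseteq V_m(p,k)$ we have $N(q,l,m',C)\subseteq N(p,k,m,C)$, since $q\notin C$. Second,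
\[
N(q,l,m_1,C_1)\cap N(q,l,m_2,C_2)\supseteq N(q,l,\max(m_1,m_2),C_1\cup C_2),
\]
and $C_1\cup C_2\in\mathcal I$. Both facts together prove the claim. Clearly $X$ and $Y$ are countable.

\begin{proposition}\label{prop:perfect}
$X$ is Hausdorff, and $f\colon X\to Y$ is a perfect map with finite fibers.
\end{proposition}

\begin{proof}
\emph{Continuity.} Let $f(p,k)=p\in O\setminus C$ with $O$ open and $C\in\mathcal I$, and let $B_m(p)\subseteq O$. Then $N(p,k,m,C)\subseteq f^{-1}(O\setminus C)$.

\emph{Hausdorff property.} Points in different fibers are separated by preimages of disjoint open sets of $Y$. If $k\ne l$, then $N(p,k,0,\emptyset)$ and $N(p,l,0,\emptyset)$ are disjoint by (V3) and because $p$ is in neither sector.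

\emph{Fibers and closedness.} The map $f$ is onto, and $f^{-1}(p)$ has $n(p)$ points. We use (\ref{eq:closed}). Let $W\supseteq f^{-1}(p)$ be open in $X$. For each $k<n(p)$ choose $N(p,k,m_k,C_k)\subseteq W$, and put $m=\max_km_k$ and $C=\bigl(\bigcup_kC_k\bigr)\setminus\{p\}$. As the fiber is finite, $m$ exists and $C\in\mathcal I$. By (V1),
\[
f^{-1}(B_m(p)\setminus C)=f^{-1}(p)\cup\bigcup_{k<n(p)}f^{-1}\bigl(V_m(p,k)\setminus C\bigr)\subseteq W,
\]
since $V_m(p,k)\setminus C\subseteq V_{m_k}(p,k)\setminus C_k$; recall that $p\notin V_m(p,k)$. The set $B_m(p)\setminus C$ is an open neighborhood of $p$ in $Y$, so $f$ is closed.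
\end{proof}

\section{Discrete subspaces of $Y$ are closed}

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Let $D\subseteq Y$ be discrete. For every $a\in D$ there are $m\in\omega$ and $C\in\mathcal I$ with $D\cap(B_m(a)\setminus C)=\{a\}$. Then $D\cap B_m(a)\subseteq C\cup\{a\}\in\mathcal I$, so $D$ is locally thin, and $D\in\mathcal I$ by Lemma~\ref{lem:rich}(d). Hence $\mathbb Q\setminus D$ is a basic open set of $Y$, and $D$ is closed in $Y$.

If $p$ were isolated in $Y$, we would have $B_m(p)\setminus C=\{p\}$ for some $m$ and $C\in\mathcal I$. Then $B_m(p)\subseteq C\cup\{p\}$ would be thin, contradicting Lemma~\ref{lem:rich}(b).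

Now fix $p\in Y$ and let $A=Y\setminus\{p\}$. Since $p$ is not isolated in $Y$, the set $A$ is not closed in $Y$. But every discrete $D\subseteq A$ is closed in $Y$, so its closure in $Y$ is contained in $A$. So $Y$ is not weakly discretely generated, and therefore not discretely generated.
\end{proof}

\section{$X$ is discretely generated}

In this section closures are taken in $X$. Let $A\subseteq X$ and $(p,k)\in\overline A\setminus A$. We want a discrete subset of $A$ with $(p,k)$ in its closure. The image $f(A)$ must be large inside the $k$-th sector at $p$, so Lemma~\ref{lem:main} applies there; the number $t(q)$ selects a point of the fiber over $q$ that belongs to $A$, and since $A$ may contain only one point of each fiber, the lemma had to be proved for arbitrary $t$. One application inside each suitable $R_j(p)$ is enough, and different $R_j(p)$ do not interfere because they are disjoint and open.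

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $A\subseteq X$ and $(p,k)\in\overline A$. If $(p,k)\in A$, take $D=\{(p,k)\}$. Assume $(p,k)\notin A$. Put $Z=f(A)$ and for $q\in Z$ choose $t(q)$ with $(q,t(q))\in A$.

\emph{For every $m$ the set $Z\cap V_m(p,k)$ is not thin.} Otherwise let $C=Z\cap V_m(p,k)\in\mathcal I$. A point of $A$ in the neighborhood $N(p,k,m,C)$ of $(p,k)$ would differ from $(p,k)$, so its image would lie in $(Z\cap V_m(p,k))\setminus C=\emptyset$. This contradicts $(p,k)\in\overline A$.

Let $J$ be the set of all $j\equiv k\pmod{n(p)}$ such that $Z\cap R_j(p)$ contains a nonempty rich set. Given $m$, there is a nonempty rich $C\subseteq Z\cap V_m(p,k)$; it meets $R_j(p)$ for some $j\ge m$ with $j\equiv k\pmod{n(p)}$, and $C\cap R_j(p)$ is rich by Lemma~\ref{lem:rich}(a), so $j\in J$. Thus $J$ is infinite. For each $j\in J$ choose a nonempty rich $C_j\subseteq Z\cap R_j(p)$ and apply Lemma~\ref{lem:main} to $C_j$ and $t|_{C_j}$. We obtain a nonempty rich $E_j\subseteq C_j$ and numbers $m_e$ $(e\in E_j)$ with $E_j\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E_j$. Put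
\[
D=\{(e,t(e)):e\in E_j,\ j\in J\}\subseteq A .
\]

\emph{$D$ is discrete.} Let $e\in E_j$ with $j\in J$, and choose $m\ge m_e$ with $B_m(e)\subseteq R_j(p)$. Since $(e,t(e))$ is the only point of $D$ over $e$, any other point of $D$ in $N(e,t(e),m,\emptyset)$ is $(e',t(e'))$ with $e'\in V_m(e,t(e))\subseteq R_j(p)$. As the sets $R_i(p)$ are pairwise disjoint, $e'\in E_j$. But then $e'\in E_j\cap V_{m_e}(e,t(e))=\emptyset$, a contradiction.

\emph{$(p,k)\in\overline D$.} Let $N(p,k,m,C)$ with $C\in\mathcal I$ be a basic neighborhood of $(p,k)$, and choose $j\in J$ with $j\ge m$. As $E_j$ is nonempty and rich, it is not contained in the thin set $C$. Take $e\in E_j\setminus C$. Then $e\in R_j(p)\setminus C\subseteq V_m(p,k)\setminus C$, so $(e,t(e))\in D\cap N(p,k,m,C)$.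

Hence $X$ is discretely generated, and so it is weakly discretely generated. Together with Proposition~\ref{prop:perfect} and part (b), this completes the proof of Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{TGDS} \emph{Topologies Generated By Discrete Subspaces}, \texttt{http://hrcak.srce.hr/file/7860}.
\end{thebibliography}
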